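\title{Reordering buffer management on the line\\ with competitive ratio $O(\sqrt{\log n})$}

\begin{abstract}
In reordering buffer management on the line, items located at the points $1,\dots,n$ arrive one by one into a buffer of capacity $b$, and a server travels along the line to clear the buffer. Gamzu and Segev gave an $O(\log n)$-competitive online algorithm. We show that a competitive ratio $o(\log n)$ is possible, uniformly in $b$: there is a randomized online algorithm with ratio $O(\log n/\log\log n)$ and additive term $2n$, and a refinement of it has ratio $O(\sqrt{\log n})$. When the buffer is full, the algorithm draws an item with probability inversely proportional to its distance from a slowly moving home point and sweeps the neighborhood of the home out to that distance.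
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Fix integers $n\ge2$ and $b\ge1$. The \emph{colors} are the points $1,2,\dots,n$ of a line, with distance $|i-j|$ between $i$ and $j$. An input is a finite sequence $\sigma=x_1x_2\cdots x_T$ of \emph{items}, each of which has a color; we use the same letter for an item and for its color. The items arrive in the order of $\sigma$ into a buffer of capacity $b$, and a single server starts at a fixed color. As long as the buffer is not full and input remains, the next item enters the buffer. Whenever the buffer is full, or the input is exhausted and the buffer is nonempty, the algorithm chooses a color $c$ and moves the server to $c$, paying the distance from the current position to $c$; all buffered items of color $c$ are then processed and leave the buffer. The process ends when all items have been processed, and the cost is the total distance traveled by the server.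

An \emph{online} algorithm makes each choice without knowing the items that have not yet arrived. Let $\mathrm{OPT}(\sigma)$ be the minimum cost of an offline solution with the same buffer size $b$. An online algorithm $A$ is \emph{$\rho$-competitive} if there is a constant $\alpha$, independent of $\sigma$, such that
\[
\mathrm{cost}_A(\sigma)\le\rho\cdot\mathrm{OPT}(\sigma)+\alpha\qquad\text{for every input }\sigma .
\]
For a randomized algorithm the cost is replaced by its expectation; the input is fixed independently of the coins.

The buffer is what makes reordering possible. For $b=1$ each item must be processed before the next one arrives, and serving the items in arrival order is optimal. For $b\ge T$ one can wait for the whole input and clear it at cost less than $2n$. In between, waiting can save a factor of about $b$. Take $n=2$, the server at $1$, and $\sigma=1212\cdots$ of length $T$. Arrival order costs $T-1$. A server that processes the items at its own position for free, and moves only when $b$ items of the other color have gathered or the input has ended, pays at most $T/b+1$. So arrival order, which is $(2b+1)$-competitive (Corollary~\ref{cor:small}), has no ratio that is uniform in $b$,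 and one looks for a ratio that depends on $n$ alone.

Gamzu and Segev gave an $O(\log n)$-competitive online algorithm. The question, taken from \cite{thesis}, is whether a better ratio is possible: \emph{is there an online algorithm whose competitive ratio is $o(\log n)$, uniformly over all buffer sizes $b$?} Distances on the line fall into about $\log n$ dyadic scales that compete for the $b$ places in the buffer, and Section~\ref{sec:idea} shows how this competition suggests a loss of $\log n$. The answer is nevertheless yes. All logarithms are to base $2$; the base affects only the constants $C$.

\begin{theorem}\label{thm:one}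
There is an absolute constant $C$ such that for all $n\ge3$ and $b\ge1$ there is a randomized online algorithm $A$ with
\[
\mathbb E[\mathrm{cost}_A(\sigma)]\le C\,\frac{\log n}{\max\{1,\log\log n\}}\,\mathrm{OPT}(\sigma)+2n\qquad\text{for every }\sigma .
\]
\end{theorem}

\begin{theorem}\label{thm:two}
There are an absolute constant $C$ and constants $\alpha_n$ depending only on $n$ such that for all $n\ge2$ and $b\ge1$ there is a randomized online algorithm $A$ with
\[
\mathbb E[\mathrm{cost}_A(\sigma)]\le C\sqrt{\log n}\;\mathrm{OPT}(\sigma)+\alpha_n\qquad\text{for every }\sigma .
\]
\end{theorem}

Either theorem answers the question. The algorithms know $n$ and $b$. We claim neither that $\sqrt{\log n}$ is optimal nor that a deterministic algorithm achieves $o(\log n)$.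

Both algorithms are instances of one scheme (Section~\ref{sec:scheme}) that leaves one subroutine, the \emph{cleanup}, unspecified; Section~\ref{sec:analysis} bounds the cost of everything else. A crude cleanup gives Theorem~\ref{thm:one} in a page (Section~\ref{sec:one}). A cleanup that acts only on demand gives Theorem~\ref{thm:two} (Sections \ref{sec:cleanup} and~\ref{sec:cost}).

\section{Reductions and a lower bound on the optimum}\label{sec:prelim}

\subsection*{Virtual algorithms}
It is convenient to let the algorithm move before it is forced to. A \emph{virtual algorithm} has its own buffer $B$ and its own server. In step $t$ the item $x_t$ enters $B$, and the algorithm then makes a finite sequence of \emph{visits}, depending only on $x_1,\dots,x_t$ and its coins. A visit moves the server to a color, possibly the current one, and removes all items of that color from $B$. The only requirement is that $|B|\le b-1$ at the end of each step; items may remain in $B$ after the last step. The cost is the distance traveled.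

\begin{lemma}\label{lem:virtual}
For every virtual algorithm there is an online algorithm whose cost, for every input and every outcome of the coins, exceeds the virtual cost by at most $2n$.
\end{lemma}

\begin{proof}
When $x_t$ enters the real buffer, run step $t$ of the virtual algorithm and append its visits to a first-in-first-out queue. Whenever the real buffer is full, execute the next visit of the queue. This is possible: suppose the queue is empty. An item $x_s$ that was removed virtually was removed by a visit of some step $t\ge s$. That visit was queued after $x_s$ had entered the real buffer and has been executed, so $x_s$ has been processed really. Hence the real buffer is contained in the virtual one and holds at most $b-1$ items. When the input is exhausted, execute the rest of the queue and then visit $1,2,\dots,n$ in turn, stopping as soon as the real buffer is empty. The queued visits cost at most the virtual cost and the final pass costs at most $2(n-1)$.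
\end{proof}

If one insists that a chosen color occur in the buffer, the other visits are skipped. They process nothing, and by the triangle inequality skipping them does not increase the cost, for the online algorithm and the offline solution alike.

\subsection*{A common clock}
From now on ALG is a virtual algorithm. Fix $\sigma$ and an optimal offline solution OPT; we write $\mathrm{OPT}$ also for its cost, and we decompose its travel into \emph{unit moves} between neighboring colors. The two solutions are run side by side. In step $t$, first $x_t$ enters both buffers, then ALG acts, and then OPT makes the moves that it makes before $x_{t+1}$ enters its buffer (all remaining moves if $t=T$). Let $B$ and $B^*$ be the buffers of ALG and OPT, and $q$ the position of OPT. Always $|B|,|B^*|\le b$, and $B^*=\emptyset$ at the end. While ALG acts in step $t$, OPT stands still at a point $q_t$. Put $u_t=|x_t-q_t|$, and let $q_0$ be the common starting point. The numbers $q_t,u_t$ do not depend on the coins of ALG.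

\begin{lemma}\label{lem:u}
$\sum_{t=1}^Tu_t\le b\cdot\mathrm{OPT}$.
\end{lemma}

\begin{proof}
The quantity $\sum_{x\in B^*}|x-q|$ starts and ends at $0$. It increases by $u_t$ when $x_t$ arrives, it does not change when OPT processes items (they are at $q$), and it drops by at most $|B^*|\le b$ in a unit move.
\end{proof}

Thus an item that arrives at distance $u$ from OPT certifies a cost of $u/b$. ALG does not know $q_t$, but every arriving item is a proxy for it.

\begin{lemma}\label{lem:sample}
Let $\mathcal H\subseteq\{1,\dots,T\}$. The walk that starts at $q_0$ and visits the points $x_t$, $t\in\mathcal H$, in increasing order of $t$ has length at most $\mathrm{OPT}+2\sum_{t\in\mathcal H}u_t$.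
\end{lemma}

\begin{proof}
Put $x_0=q_0$ and $u_0=0$. For consecutive elements $s<t$ of $\{0\}\cup\mathcal H$ we have $|x_t-x_s|\le u_t+|q_t-q_s|+u_s$. The middle terms add up to at most $\mathrm{OPT}$, and each $u_t$ occurs at most twice.
\end{proof}

Taking $\mathcal H=\{1,\dots,T\}$ and using Lemma~\ref{lem:u} gives the bound for small buffers.

\begin{corollary}\label{cor:small}
The virtual algorithm that visits $x_t$ in step $t$ costs at most $(2b+1)\,\mathrm{OPT}$.
\end{corollary}

\subsection*{Parameters}
Let $L\ge\log n$ be an integer, so that all distances are less than $2^L$, and let $\varepsilon\in[\frac1{4L},\frac12]$; both are fixed in Sections \ref{sec:one} and~\ref{sec:cleanup}. If $b<1/\varepsilon$ we use Corollary~\ref{cor:small}, which gives the ratio $2/\varepsilon+1$. \emph{In the scheme and its analysis we assume $\varepsilon b\ge1$.}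

\section{The idea at a fixed home}\label{sec:idea}

Suppose for this section that both servers keep returning to one point $p$, so that $q_t=p$ for all $t$. By Lemma~\ref{lem:u}, each item $x$ brings a budget of $|x-p|/b$, and the budgets add up to at most $\mathrm{OPT}$. Sort the buffered items into $L$ classes by the dyadic scale $2^i\le|x-p|<2^{i+1}$ of their distance. Clearing class $i$ by a round trip to both sides of $p$ costs at most $8\cdot2^i$. If ALG does this when the class holds $\theta b$ items, these items have a total budget of at least $\theta2^i$, and the ratio is $8/\theta$. A full buffer only guarantees a class with $b/L$ items, so a rule of this kind alone needs $\theta=1/L$ and has ratio $8L$. This is the reason to expect $\log n$.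

We take $\theta$ of order $\varepsilon$, much larger than $1/L$, and need a second rule for a full buffer that is spread thinly over many scales: \emph{draw an item with probability inversely proportional to its distance $\rho$ from $p$, and clear everything within distance $3\rho$.} Here is the basic configuration.

\begin{example}\label{ex:basic}
Let $n=2^L$, $p=q=1$, $b=kL$, and let $B$ consist of $k$ items at each of the points $1+2^i$, $0\le i<L$. The drawn item is at $1+2^i$ with probability $2^{-i}/(2-2^{1-L})$, which lies between $2^{-i-1}$ and $2^{-i}$, and the round trip then costs at most $6\cdot2^i$. Every scale contributes at most $6$ to the expected cost, which is at most $6L$. There are two ways to pay for it.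

\emph{OPT has served many of these items.} Suppose that OPT has already processed the items at $1+2^j$ for all $j$ in a set $J$ of at least $\varepsilon L/2$ scales. Let OPT leave a mark on every edge $(c,c+1)$ that it traverses, and let us remove the marks within distance $2\rho$ of $p$ at each draw; at most $\mathrm{OPT}$ marks are ever removed. After serving $1+2^j$, OPT traversed all edges back to $1$. A later draw that spared the items at $1+2^j$ had $3\rho<2^j$, so it left more than $2^j/3$ of these edges marked. The expected number of marks removed now is thus more than $\sum_{j\in J}2^{-j-1}\cdot2^j/3\ge\varepsilon L/12$. The cost per mark is at most $72/\varepsilon$.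

\emph{OPT holds the same items.} Suppose $B^*=B$. If the drawn item is at $1+2^i$, then $k$ items at distance $2^i$ from $q$ pass into $B^*\setminus B$: ALG is rid of them and OPT is not. The potential $\frac Lb\sum_{x\in B^*\setminus B}|x-q|$ rises by at least $\frac Lbk2^i=2^i$, in expectation by at least $L/2$, so the cost is at most $12$ per unit of potential. A unit move of OPT can lower this potential by $\frac Lb|B^*\setminus B|$, which may be as large as $L$, and so far nothing is gained. But at a draw $|B|=b\ge|B^*|$, so $|B^*\setminus B|\le|B\setminus B^*|$, and if $B\setminus B^*$ has $\varepsilon b$ items then the marks pay. The potential has to work only while $B^*\setminus B$ has fewer than $\varepsilon b$ items. It may therefore count only the $2\varepsilon b$ largest terms; if $k\le\varepsilon b$ there is still room for the $k$ new terms. A unit move of OPT now lowers it by at most $2\varepsilon L$, and the ratio is $24\varepsilon L$.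
\end{example}

The two bounds, of order $1/\varepsilon$ and $\varepsilon L$, balance at $\varepsilon=1/\sqrt L$. The weights $1/\rho$ are what allows ALG to be ignorant of OPT: cost, marks and potential are all proportional to $\rho$, so every item contributes equally to each expectation, wherever it is.

In general OPT wanders off and the point $p$ has to follow. Lemma~\ref{lem:sample} says how: move $p$ to the arriving item with probability $1/b$. A moving $p$ creates the second difficulty. An item that arrived close to $p$ and was then left far behind has a small budget and is expensive to fetch. Preventing this at every scale, by clearing radius about $2^i$ each time $p$ has moved by $2^i$, costs a constant per scale for each unit that $p$ moves, which is again a factor $L$. The two theorems differ in how they reduce this loss.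

\section{The scheme}\label{sec:scheme}

ALG keeps a \emph{home} $p$, initially $q_0$, and its server is at $p$ between operations. A \emph{sweep of radius $r$} visits every color in $[p-r,p+r]$ and returns to $p$; it costs at most $4r$. At any moment the \emph{classes} are
\[
C_i=\{y\in B:2^i\le|y-p|<2^{i+1}\},\qquad0\le i<L .
\]
In step $t$ the item $x_t$ enters $B$, and if $x_t=p$ it is processed at once, at no cost. Then ALG does the following.
\begin{enumerate}
\item[(1)] \emph{Jump.} Flip a fresh coin that shows heads with probability $1/b$. On heads, if $x_t\ne p$, visit $x_t$, set $p:=x_t$, and run the \emph{cleanup}, a procedure that consists of sweeps around the new home.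
\item[(2)] \emph{Caps.} While some class has $|C_i|\ge\varepsilon b/8$, sweep with radius $2^{i+1}$; this processes all of $C_i$.
\item[(3)] \emph{Draw.} If $|B|=b$, let $Z=\sum_{y\in B}|y-p|^{-1}$, choose $y\in B$ with probability $|y-p|^{-1}/Z$, put $\rho=|y-p|$, and sweep with radius $3\rho$.
\end{enumerate}
Items at the home are always processed immediately, so from now on $B$ never contains an item at $p$, the classes partition $B$, and $Z$ is well defined. A draw removes the chosen item, so $|B|\le b-1$ after each step. Let $p_t$ be the home at the end of step $t$, $p_0=q_0$, and write $p(v)$ for the home at a moment $v$. Let $V=\sum_t|p_t-p_{t-1}|$ be the total length of the jumps.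

For $y\in B$, the \emph{homes since the arrival of $y$} are all values taken by $p$ from the moment $y$ entered until now. For $y=x_t$ they include $p_{t-1}$, and all of them are at distance at least $1$ from $y$.

\begin{definition}\label{def:steady}
Let $G\ge1$. An item $y\in B$ is \emph{$G$-steady} at a moment with home $p$ if $|y-p'|\ge|y-p|/G$ for every home $p'$ since the arrival of $y$, and \emph{$G$-receded} otherwise. A cleanup satisfies \emph{condition $(\mathrm R_G)$} if after part (1) of every step at most $\varepsilon b/16$ items of $B$ are $G$-receded.
\end{definition}

The bound in $(\mathrm R_G)$ persists during parts (2) and (3), where $p$ is fixed and $B$ only shrinks.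

Call a moment \emph{quiet} if no jump or cleanup is in progress. We shall use the following observation twice.
\begin{equation}\label{eq:quiet}
\begin{array}{l}
\text{If $y\in B$ at the moment $v$ and $p'\ne p(v)$ is a home since the arrival of $y$, then}\\
\text{there is a quiet moment $u$ before $v$ with $y\in B$ at $u$ and $p(u)=p'$.}
\end{array}
\end{equation}
Indeed, either $p'$ was the home when $y$ entered, or it was reached by a jump after that, and the cleanup of this jump ended before the next jump.

\section{Analysis of the scheme}\label{sec:analysis}

\begin{proposition}\label{prop:scheme}
Let $\varepsilon\in[\frac1{4L},\frac12]$, $\varepsilon b\ge1$, $G\ge1$, and let the cleanup satisfy $(\mathrm R_G)$. Then $\mathbb E[V]\le3\,\mathrm{OPT}$, and the expected cost of ALG is at most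
\[
\mathbb E[\text{cost of cleanups}]+\Big(3+\frac{768\,G}{\varepsilon}+4608\,\varepsilon L\Big)\mathrm{OPT}.
\]
\end{proposition}

The proof bounds jumps, caps and draws in turn.

\subsection*{Jumps and caps}

\begin{lemma}\label{lem:V}
$\mathbb E[V]=\frac1b\,\mathbb E\big[\sum_t|x_t-p_{t-1}|\big]\le3\,\mathrm{OPT}$.
\end{lemma}

\begin{proof}
The coin of step $t$ is independent of $p_{t-1}$, and the jump has length $|x_t-p_{t-1}|$ on heads and $0$ on tails. This gives the equality. Let $\mathcal H$ be the set of steps with heads. The home follows the walk of Lemma~\ref{lem:sample}, so $V\le\mathrm{OPT}+2\sum_{t\in\mathcal H}u_t$. The $u_t$ do not depend on the coins, so $\mathbb E[V]\le\mathrm{OPT}+\frac2b\sum_tu_t\le3\,\mathrm{OPT}$ by Lemma~\ref{lem:u}.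
\end{proof}

The equality restores the budgets of Section~\ref{sec:idea}: item $x_t$ receives $|x_t-p_{t-1}|/b$, measured from the home at its arrival. Steadiness converts this into its present distance.

\begin{lemma}\label{lem:caps}
Under $(\mathrm R_G)$ the expected cost of the caps is at most $\frac{384G}\varepsilon\mathrm{OPT}$.
\end{lemma}

\begin{proof}
A cap at class $i$ costs at most $8\cdot2^i$ and processes at least $\frac{\varepsilon b}8-\frac{\varepsilon b}{16}=\frac{\varepsilon b}{16}$ items of $C_i$ that are $G$-steady. Such an item $x_s$ has $|x_s-p_{s-1}|\ge2^i/G$. Charge each of them $\frac{128\cdot2^i}{\varepsilon b}\le\frac{128G}{\varepsilon b}|x_s-p_{s-1}|$; the charges cover the cost of the cap. An item is processed once and so charged at most once. By Lemma~\ref{lem:V} the expected total is at most $\frac{128G}\varepsilon\cdot3\,\mathrm{OPT}$.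
\end{proof}

\subsection*{Marks}
Marks are a device of the analysis. An \emph{edge} is a pair $(c,c+1)$. Initially no edge is marked, and an edge becomes marked whenever OPT traverses it. An \emph{erasing rule} selects some sweeps of ALG, and together with a selected sweep of radius $R$ around the home $p$ it removes the marks of all edges contained in $[p-r,p+r]$, for some $r\le\frac23R$. Each removed mark was put by its own unit move, so \emph{at most $\mathrm{OPT}$ marks are removed in total}. We shall use two erasing rules, each with its own set of marks. The gap between $r$ and $R$ ensures that marks next to an item outlive the item.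

\begin{lemma}\label{lem:marks}
Fix an erasing rule and a moment at which ALG acts. Let $y\in B\setminus B^*$ be $G$-steady, $s=|y-p|$, and $\ell=\max\{1,\lfloor s/(4G)\rfloor\}$. Suppose $|y-q|\ge s/4$. Then $\frac s{8G}\le\ell\le s$, and the first $\ell$ edges on the way from $y$ to $q$ exist, are marked, and are contained in $[p-2s,p+2s]$.
\end{lemma}

\begin{proof}
The bounds on $\ell$ follow from $\max\{1,\lfloor a\rfloor\}\ge a/2$ and $s\ge1$. The integer $|y-q|$ is positive and at least $s/(4G)$, so it is at least $\ell$ and the edges $e_1,\dots,e_\ell$ exist. They are within distance $\ell\le s$ of $y$, hence within $2s$ of $p$.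

Since $y\notin B^*$, OPT was at $y$ after the arrival of $y$, and afterward it traversed all edges between $y$ and $q$. If $e_j$ is unmarked, its mark was removed after that, with a sweep around some home $p'$ since the arrival of $y$, with radii $R$ and $r$. The item $y$ was in $B$ and survived, so $|y-p'|>R\ge\frac32r$. One endpoint of $e_j$ is at distance $j-1$ from $y$ and lies in $[p'-r,p'+r]$, so $|y-p'|\le r+\ell-1$. If $\ell=1$ this gives $|y-p'|\le r$, a contradiction. If $\ell\ge2$ then $\ell\le\frac s{4G}\le\frac14|y-p'|$ by steadiness, so $\frac34|y-p'|\le r$ and $|y-p'|\le\frac43r$, again a contradiction.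
\end{proof}

Steadiness cannot be dropped: if the home was once at distance $4$ from $y$, a sweep with $R=3$, $r=2$ spared $y$ and may have unmarked the third edge from $y$.

\subsection*{Draws}
Consider a draw, and condition on everything that happened before the random choice. Let $\tau=b/Z$, the harmonic mean of the distances $|y-p|$, $y\in B$. An item $y$ is chosen with probability $\frac\tau{b|y-p|}$ and the sweep then costs at most $12|y-p|$, so the expected cost of the draw is at most $12\tau$. It remains to bound the sum of $\tau$ over all draws.

In Example~\ref{ex:basic} OPT stood at the home. In general, items close to $q$ yield neither marks nor potential, and we set them aside. Partition $B$ into the \emph{near}, \emph{served} and \emph{held} items,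
\[
B^{\mathrm n}=\{y\in B:|y-q|<\tfrac14|y-p|\},\qquad B^{\mathrm s}=(B\setminus B^*)\setminus B^{\mathrm n},\qquad B^{\mathrm h}=(B\cap B^*)\setminus B^{\mathrm n}.
\]
Let $D=|p-q|$ and $y\in B^{\mathrm n}$. From $|y-p|\le D+|y-q|<D+\frac14|y-p|$ and $D\le|y-p|+|y-q|<\frac54|y-p|$ we get $\frac45D<|y-p|<\frac43D$. The ratio of these bounds is less than $2$, so $B^{\mathrm n}$ meets at most two classes. After the caps every class has fewer than $\varepsilon b/8$ items, hence
\begin{equation}\label{eq:near}
|B^{\mathrm n}|<\varepsilon b/4 .
\end{equation}
This is the purpose of the caps. A draw is of \emph{type S} if $|B^{\mathrm s}|\ge\varepsilon b/2$ and of \emph{type H} otherwise.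

\begin{lemma}\label{lem:typeS}
Under $(\mathrm R_G)$, the expected sum of $\tau$ over draws of type S is at most $\frac{32G}\varepsilon\mathrm{OPT}$.
\end{lemma}

\begin{proof}
Use the erasing rule that selects every draw, with $R=3\rho$ and $r=2\rho$. At a draw of type S, at least $\frac{\varepsilon b}2-\frac{\varepsilon b}{16}\ge\frac{\varepsilon b}4$ items of $B^{\mathrm s}$ are $G$-steady. Let $y$ be one of them and $s=|y-p|$. Then $|y-q|\ge s/4$, and by Lemma~\ref{lem:marks} at least $\frac s{8G}$ marks are removed if $y$ is chosen. So $y$ contributes at least $\frac\tau{bs}\cdot\frac s{8G}=\frac\tau{8Gb}$ to the expected number of removed marks, which is therefore at least $\frac{\varepsilon\tau}{32G}$. Sum over all steps and use that at most $\mathrm{OPT}$ marks are removed.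
\end{proof}

\begin{lemma}\label{lem:typeH}
The expected sum of $\tau$ over draws of type H is at most $384\,\varepsilon L\,\mathrm{OPT}$.
\end{lemma}

\begin{proof}
Let $m=\lceil2\varepsilon b\rceil$; since $\varepsilon b\ge1$ we have $m\le3\varepsilon b$. Define
\[
\Psi=\frac Lb\,\max\Big\{\sum_{x\in Y}|x-q|\;:\;Y\subseteq B^*\setminus B,\ |Y|\le m\Big\},
\]
that is, $L/b$ times the sum of the $m$ largest distances. An arrival does not change $B^*\setminus B$. Actions of ALG only add elements to $B^*\setminus B$, so they never lower $\Psi$. Items that OPT processes have $|x-q|=0$, so their removal leaves $\Psi$ unchanged. A unit move of OPT changes each sum by at most $m$, hence $\Psi$ by at most $\frac Lbm\le3\varepsilon L$. Since $\Psi=0$ at the start and at the end, the increases of $\Psi$ caused by ALG add up to at most $3\varepsilon L\,\mathrm{OPT}$. It suffices to show that a draw of type H raises $\Psi$ by at least $\tau/128$ in expectation.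

At such a draw, \eqref{eq:near} gives $|B^{\mathrm s}|+|B^{\mathrm n}|<\frac34\varepsilon b$. This has two consequences. First, $|B^{\mathrm h}|>b-\frac34\varepsilon b\ge b/2$, because $\varepsilon\le\frac12$. Second, as $|B^*|\le b=|B|$,
\[
F:=|B^*\setminus B|\le|B\setminus B^*|\le|B^{\mathrm s}|+|B^{\mathrm n}|<\varepsilon b ,
\]
so before the draw all $F$ items are counted in $\Psi$, and $m-F\ge\varepsilon b$ further items can be counted.

Let $h_i=|B^{\mathrm h}\cap C_i|$. The chosen item lies in $C_i$ with probability at least $\frac{\tau h_i}{b2^{i+1}}$. In that case the radius is at least $3\cdot2^i>2^{i+1}$, so all of $C_i$ is processed, and the $h_i$ items of $B^{\mathrm h}\cap C_i$ enter $B^*\setminus B$, each with $|x-q|\ge\frac14|x-p|\ge2^i/4$. Then $\Psi$ rises by at least $\frac Lb\cdot\frac{2^i}4\min(h_i,\varepsilon b)$. Hence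
\[
\mathbb E[\Delta\Psi]\ge\frac{\tau L}{8b^2}\sum_{i<L}h_i\min(h_i,\varepsilon b).
\]
The classes with $h_i<\frac b{4L}$ contain at most $b/4$ held items, so the other classes contain at least $\frac b2-\frac b4=\frac b4$ of them. For these, $\min(h_i,\varepsilon b)\ge\frac b{4L}$ because $\varepsilon\ge\frac1{4L}$. Therefore $\mathbb E[\Delta\Psi]\ge\frac{\tau L}{8b^2}\cdot\frac b4\cdot\frac b{4L}=\frac\tau{128}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:scheme}]
The cost of ALG consists of jumps, cleanups, caps and draws. Add Lemmas \ref{lem:V} and~\ref{lem:caps} and $12$ times the bounds of Lemmas \ref{lem:typeS} and~\ref{lem:typeH}.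
\end{proof}

\section{A cleanup on sparse scales: proof of Theorem~\ref{thm:one}}\label{sec:one}

Clearing at all $L$ scales would give $G=O(1)$ at a cost of order $LV$. Using only every $g$-th scale reduces the cost to order $(L/g)V$ and weakens the guarantee to $G$ of order $2^g$. Proposition~\ref{prop:scheme} tolerates a $G$ that is a small power of $L$, which allows $g$ of order $\log L$.

Let $L=\max\{16,\lceil\log n\rceil\}$, $\varepsilon=1/\log L$, $g=\lceil\frac14\log L\rceil$, $K=\lceil L/g\rceil$, and $S_k=2^{kg}$ for $0\le k\le K$. Then $\varepsilon\in[\frac1{4L},\frac14]$ and $S_K\ge2^L\ge n$.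

\emph{The cleanup.} Keep \emph{anchors} $a_0,\dots,a_K$, initially at $q_0$. After a jump of length $h$ to $p'$, call $k$ \emph{violated} if $|p'-a_k|>S_k$. If there is a violated index, let $k^*$ be the largest one, sweep with radius $4\max(S_{k^*},h)$, and \emph{reset} $a_k:=p'$ for all violated $k$. Thus $|p-a_k|\le S_k$ for all $k$ at every quiet moment.

\begin{lemma}\label{lem:RCone}
Let $G=3\cdot2^g$. At a quiet moment every item of $B$ is $G$-steady; in particular $(\mathrm R_G)$ holds.
\end{lemma}

\begin{proof}
Let $y\in B$ at the quiet moment $v$ and let $p'$ be a home since its arrival. We show $|y-p(v)|\le Gd$ for $d=|y-p'|\ge1$. This is trivial if $p'=p(v)$; otherwise take $u$ as in \eqref{eq:quiet}. Let $k$ be minimal with $S_k\ge d$. Then $S_k\le2^gd$: for $k\ge1$ because $S_{k-1}<d$, and for $k=0$ because $S_0=1$. At any quiet moment $w\ge u$ such that $a_k$ is not reset between $u$ and $w$,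
\begin{equation}\label{eq:3S}
|y-p(w)|\le|y-p(u)|+|p(u)-a_k|+|a_k-p(w)|\le3S_k .
\end{equation}
Suppose $a_k$ is reset between $u$ and $v$, for the first time at a jump of length $h$ to a home $p''$. By \eqref{eq:3S} just before this jump, $|y-p''|\le3S_k+h\le4\max(S_{k^*},h)$, since $k^*\ge k$. So the sweep processes $y$, contrary to $y\in B$ at $v$. Hence \eqref{eq:3S} holds for $w=v$, and $|y-p(v)|\le3S_k\le Gd$.
\end{proof}

\begin{lemma}\label{lem:costone}
The cleanups cost at most $16(K+1)V$.
\end{lemma}

\begin{proof}
A cleanup sweep costs at most $16h+16S_{k^*}$, and $a_{k^*}$ is reset at that jump. The terms $16h$ add up to at most $16V$. The successive values of $a_k$ are homes at successive times and differ by more than $S_k$, so $S_k$ times the number of resets of $a_k$ is at most $V$. The anchor $a_K$ is never reset. So the terms $16S_{k^*}$ add up to at most $16KV$.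
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Let $b\ge1/\varepsilon$. By Proposition~\ref{prop:scheme} and the two lemmas, the expected virtual cost is at most $\big(48(K+1)+3+768G/\varepsilon+4608\varepsilon L\big)\mathrm{OPT}$. Here $K\le4L/\log L+1$, $G/\varepsilon\le6L^{1/4}\log L$ and $\varepsilon L=L/\log L$, and each of these is $O(L/\log L)$. For $b<1/\varepsilon$, Corollary~\ref{cor:small} gives the ratio $2\log L+1=O(L/\log L)$. For $n>2^{16}$ we have $L\le2\log n$ and $\log L\ge\log\log n$. For $3\le n\le2^{16}$ we have $L/\log L=4$, while $\log n/\max\{1,\log\log n\}\ge1$. So $L/\log L=O(\log n/\max\{1,\log\log n\})$, and Lemma~\ref{lem:virtual} contributes the term $2n$.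
\end{proof}

\section{A cleanup on demand}\label{sec:cleanup}

For the ratio $\sqrt L$ we need $\varepsilon=1/\sqrt L$ and $G=O(1)$, so every scale has to be watched, and yet the cleanups may cost only $O(\sqrt L)\,\mathrm{OPT}$. The slack is in $(\mathrm R_G)$, which tolerates $\varepsilon b/16$ receded items. So when the home has moved by $2^i$, we look at the items it is leaving behind at distance about $2^i$, and sweep only if there are at least $z_i$ of them. Such a sweep can be charged to OPT. If OPT is far from the home, the jump was an unlucky sample. If OPT has served one of the items, marks pay, provided this item is steady. If OPT holds all of them, its buffer fills up at a rate of order $z_i$ per sweep, and it must turn back.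

The proviso shapes the thresholds. Items that are not steady at scale $i$ slipped through at scale $i-3$, where fewer than $z_{i-3}$ per interval of length $2^{i-3}$ can slip through. They are a minority if $z_i$ is a large multiple of $z_{i-3}$, so the thresholds grow geometrically. They cannot do so over all $L$ scales, because the last case costs a factor $\log(b/z_i)$. So the growth restarts every $g$ scales, and each restart is shielded by three scales with threshold $1$, which we pay for as in Section~\ref{sec:one}. The losses $L/g$ and $g$ balance at $g\approx\sqrt L$.

Let $L=\max\{4,\lceil\log n\rceil\}$, $\varepsilon=1/\sqrt L\in[\frac1{4L},\frac12]$, $g=3+\lceil\sqrt L\rceil$, and $z=\frac{\varepsilon b}{128L}$. For $0\le i<L$ let $\varrho(i)\in\{0,\dots,g-1\}$ be the residue of $i$ modulo $g$. The scale $i$ is \emph{full} if $\varrho(i)\le2$ and \emph{normal} otherwise, and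
\[
z_i=1\quad(i\text{ full}),\qquad z_i=\max\{1,\,z\,8^{\varrho(i)-g}\}\quad(i\text{ normal}).
\]

\emph{The cleanup.} Keep anchors $a_0,\dots,a_L$, initially at $q_0$. After a jump of length $h$ to $p'$:
\begin{enumerate}
\item[(a)] sweep with radius $16h$;
\item[(b)] for $i=0,1,2,\dots$: if $|p'-a_i|\le2^i$, stop. Otherwise \emph{check scale $i$}: let the \emph{trail} $A$ be the set of $y\in B$ on the same side of $p'$ as $a_i$ with $2\cdot2^i\le|y-p'|\le16\cdot2^i$. If $|A|\ge z_i$, sweep with radius $64\cdot2^i$; this is an \emph{$i$-sweep}, it processes all of $A$ and costs at most $256\cdot2^i$. Then \emph{reset} $a_i:=p'$ and continue with $i+1$.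
\end{enumerate}
All distances are less than $2^L$, so the loop stops at $i=L$ at the latest and $a_L$ is never reset. The loop stops at the first anchor that is close, so a reset of $a_{i+1}$ comes with a reset of $a_i$; this nesting is needed in Section~\ref{sec:cost}. Its price is that a higher anchor may lag a little. Call a moment \emph{$i$-settled} if it is quiet or lies inside a cleanup after the reset of $a_i$.

\begin{lemma}\label{lem:anchor}
At every $i$-settled moment, $|p-a_i|<2\cdot2^i$.
\end{lemma}

\begin{proof}
Inside a cleanup $a_i=p$ after the reset. For quiet moments we show that $|p-a_0|\le1$ and $|a_{j-1}-a_j|\le2^j$ for $1\le j\le L$; then $|p-a_i|\le1+2+\dots+2^i<2^{i+1}$. This holds initially. Consider a cleanup whose loop stops at $i_0$. Afterward $a_0=\dots=a_{i_0-1}=p'$, which gives the inequalities with index below $i_0$. The stopping condition $|p'-a_{i_0}|\le2^{i_0}$ is the inequality with index $i_0$. Those with larger index involve only unchanged anchors.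
\end{proof}

Sweep (a) makes recession gradual. If $y\in B$ survives it after a jump of length $h$ from $p$ to $p'$, then $|y-p'|>16h$ and so $|y-p|>15h$. Hence
\begin{equation}\label{eq:gradual}
\text{$p$ and $p'$ lie on the same side of $y$, and }|y-p'|\le|y-p|+h<\tfrac{16}{15}|y-p| .
\end{equation}
An item therefore cannot pass from distance $4\cdot2^i$ to $9\cdot2^i$ unseen. At an $i$-settled moment $v$, call $y\in B$ \emph{$i$-stranded} if $|y-p(v)|\ge9\cdot2^i$ and some home since the arrival of $y$ is at distance less than $4\cdot2^i$ from $y$.

\begin{lemma}\label{lem:checked}
If $y$ is $i$-stranded at the $i$-settled moment $v$, then there is a check of scale $i$, whose reset is done by the moment $v$, at which $y\in A$ and $4\cdot2^i\le|y-p'|\le9.6\cdot2^i$.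
\end{lemma}

\begin{proof}
By \eqref{eq:quiet} there is a quiet moment $u$ with $y\in B$ and $|y-p(u)|<4\cdot2^i$. Let $\pi_0=p(u),\pi_1,\dots,\pi_k=p(v)$ be the successive homes from $u$ to $v$. As $v$ is $i$-settled, $y$ has survived sweep (a) of each of these $k$ jumps. By \eqref{eq:gradual} all $\pi_j$ lie on one side of $y$, say the right one (the other case is the mirror image), and $r_j=\pi_j-y$ satisfies $r_j<\frac{16}{15}r_{j-1}$. Let $k'$ be the least index with $r_{k'}\ge9\cdot2^i$ and $w$ the largest index below $k'$ with $r_w<4\cdot2^i$. Then $4\cdot2^i\le r_j<9.6\cdot2^i$ for $w<j\le k'$.

Apply Lemma~\ref{lem:anchor} twice. At the end of the cleanup of jump $w$ (at $u$ if $w=0$), $a_i-y<r_w+2\cdot2^i<6\cdot2^i$. At the first $i$-settled moment after jump $k'$, which is not later than $v$, $a_i-y>r_{k'}-2\cdot2^i\ge7\cdot2^i$. So at some jump $j$ with $w<j\le k'$ a reset moves $a_i$ to the right. At the check before this reset $a_i<p'=\pi_j$, so the trail lies to the left of $p'$, and it contains $y$ because $r_j\in[2\cdot2^i,16\cdot2^i]$.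
\end{proof}

\begin{lemma}\label{lem:stranded}
At an $i$-settled moment $v$, every interval $J$ of length at most $2^i$ contains fewer than $z_i$ items that are $i$-stranded, and none if $z_i=1$.
\end{lemma}

\begin{proof}
Let $Y\ne\emptyset$ be the set of $i$-stranded items in $J$. Fix for each of them a check as in Lemma~\ref{lem:checked}, and let $y_0\in Y$ have the latest check. At that check all points of $J$ are at distance between $3\cdot2^i$ and $10.6\cdot2^i$ from $p'$, on the side of $y_0$. Every item of $Y$ had arrived by its own check, which is not later, and is still in $B$ at $v$. So $Y\subseteq A$. An $i$-sweep at this check would have processed $y_0$ before $v$, so there was none, and $|Y|\le|A|<z_i$.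
\end{proof}

\begin{lemma}\label{lem:RCtwo}
The cleanup satisfies $(\mathrm R_8)$.
\end{lemma}

\begin{proof}
After part (1) of a step let $y$ be $8$-receded, $s=|y-p|$, and let $p'$ be a home since its arrival with $1\le|y-p'|<s/8$. Then $s\ge9$, so there is an $i\ge0$ with $9\cdot2^i\le s<18\cdot2^i$, and $i<L$. As $|y-p'|<\frac{18}8 2^i<4\cdot2^i$, the item $y$ is $i$-stranded. For given $i$ these items lie in two intervals of length $9\cdot2^i$, hence in $18$ intervals of length $2^i$. By Lemma~\ref{lem:stranded} each contains none if $z_i=1$, and fewer than $z_i\le z/8$ otherwise. The total is at most $18L\cdot z/8=\frac{18}{1024}\varepsilon b<\varepsilon b/16$.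
\end{proof}

At an $i$-sweep, call $y\in A$ \emph{fresh} if all homes since its arrival are at distance at least $2^{i-1}$ from $y$, and \emph{stale} otherwise.

\begin{lemma}\label{lem:fresh}
At an $i$-sweep with $i$ normal, at least $z_i/2$ items of $A$ are fresh.
\end{lemma}

\begin{proof}
Here $\varrho(i)\ge3$, so $i\ge3$ and $\varrho(i-3)=\varrho(i)-3$. The moment just before the sweep is $(i-3)$-settled, since $a_{i-3}$ was reset earlier in the loop. A stale item $y$ has been closer than $2^{i-1}=4\cdot2^{i-3}$ to a home and has $|y-p'|\ge16\cdot2^{i-3}$, so it is $(i-3)$-stranded. The trail lies in an interval of length $14\cdot2^i$, which is covered by $112$ intervals of length $2^{i-3}$. If $z_{i-3}=1$, Lemma~\ref{lem:stranded} shows that no item is stale. Otherwise $i-3$ is normal and $z_{i-3}=z8^{\varrho(i)-3-g}>1$, so $z_i=512z_{i-3}$, and fewer than $112z_{i-3}<z_i/2$ items are stale. Since $|A|\ge z_i$, the claim follows.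
\end{proof}

\section{The cost of the cleanup: proof of Theorem~\ref{thm:two}}\label{sec:cost}

Let $R_i\subseteq\{0,1,\dots,T\}$ consist of $0$ and the steps in which $a_i$ is reset, and let $R_i=\{0\}$ for $i\ge L$. Then $R_0\supseteq R_1\supseteq\cdots$. The successive values of $a_i$ are the homes $p_t$, $t\in R_i$, and consecutive ones differ by more than $2^i$. Hence
\begin{equation}\label{eq:resets}
2^i\,(|R_i|-1)\le V .
\end{equation}
There is at most one $i$-sweep per step, and its step belongs to $R_i\setminus\{0\}$.

\subsection*{The easy sweeps}
The sweeps (a) cost at most $64V$. By \eqref{eq:resets} the $i$-sweeps of a single scale cost at most $256V$, and at most $3\lceil L/g\rceil$ scales are full, so the full scales cost at most $768\lceil L/g\rceil V$. An $i$-sweep with $i$ normal, in step $t$ with new home $p_t=x_t$, is called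
\begin{itemize}
\item \emph{far} if $u_t=|q_t-p_t|>2^{i-3}$;
\item \emph{served} if $u_t\le2^{i-3}$ and some fresh item of $A$ is not in $B^*$;
\item \emph{held} if $u_t\le2^{i-3}$ and all fresh items of $A$ are in $B^*$.
\end{itemize}

\begin{lemma}\label{lem:farserved}
The far sweeps have expected cost at most $4096\,\mathrm{OPT}$, and the served sweeps cost at most $2^{15}\,\mathrm{OPT}$.
\end{lemma}

\begin{proof}
The far sweeps of step $t$ have $2^i<8u_t$, so together they cost at most $256\sum_{2^i<8u_t}2^i\le4096\,u_t$. They occur only on heads, and $u_t$ does not depend on the coins, so the expected total is at most $\frac{4096}b\sum_tu_t\le4096\,\mathrm{OPT}$ by Lemma~\ref{lem:u}.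

Use the erasing rule that selects the served $i$-sweeps, with $R=2^{i+6}$ and $r=2^{i+5}$. At such a sweep let $y\in A\setminus B^*$ be fresh and $s=|y-p_t|\in[2^{i+1},2^{i+4}]$. All homes since its arrival are at distance at least $2^{i-1}\ge s/32$, so $y$ is $32$-steady, and $|y-q_t|\ge s-2^{i-3}\ge\frac{15}{16}s$. By Lemma~\ref{lem:marks} with $G=32$, at least $s/256\ge2^{i-7}$ marked edges lie within distance $2s\le r$ of $p_t$, and their marks are removed. The cost $2^{i+8}$ is at most $2^{15}$ per removed mark.
\end{proof}

\subsection*{Held sweeps: measuring the backtracking scale by scale}
Picture the home marching to the right with OPT close to it at every held $i$-sweep. Each such sweep leaves OPT with $z_i/2$ new items that lie $2\cdot2^i$ or more behind. Its buffer has room for $2b/z_i$ such groups, so in a long run of held sweeps OPT must go back for most groups, and each costs it a detour of order $2^i$. This alone bounds the cost of one scale by a multiple of $V+\mathrm{OPT}$, which summed over the scales is a factor $L$. To do better we measure, for each scale, how much of the two walks is visible at that scale, and show that the detours needed at scale $i$ are visible at scale $i$ and invisible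 at scale $i+M$. Then only $M$ scales can charge the same detour.

An \emph{$i$-window} is a pair $[r,r']$ of consecutive elements of $R_i$. For the home we record $|p_{r'}-p_r|$. For OPT, the distance $|q_{r'}-q_r|$ would miss a detour made inside the window, and the true length of its walk would be the same at all scales. The right quantity lies in between. For $0\le r<r'\le T$ consider the walk of OPT from $q_r$ to $q_{r'}$, made between the actions of ALG in steps $r$ and $r'$. A \emph{route} for $[r,r']$ is a shortest walk from $q_r$ to $q_{r'}$ that visits the leftmost and the rightmost point of this walk, and hence all its points; $\ell(r,r')$ is its length, which is at most the length of the walk of OPT. Put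
\[
W_i=\sum_{[r,r']\ i\text{-window}}\big(|p_{r'}-p_r|+\ell(r,r')\big).
\]
Then $0\le W_i\le V+\mathrm{OPT}$. For $j\ge i$, every $j$-window is a union of $i$-windows, and the concatenation of their routes visits both extreme points of the $j$-window. With the triangle inequality for the home this gives $W_j\le W_i$.

Fix a normal scale $i$ and put
\begin{equation}\label{eq:Q}
Q=\lceil2b/z_i\rceil,\qquad N=8Q,\qquad\bar Q=L8^g/\varepsilon .
\end{equation}
As $z_i\ge z8^{3-g}$, we have $2b/z_i\le256L8^{g-3}/\varepsilon=\bar Q/2$, so $1\le Q\le\bar Q$. A \emph{block} $\beta$ is a sequence of $N$ consecutive held $i$-sweeps, in steps $t_1<\dots<t_N$. These steps lie in $R_i$, so $[t_1,t_N]$ is a union of $i$-windows. The \emph{home path} of $\beta$ visits the points $p_t$, $t\in R_i\cap[t_1,t_N]$, in order, and its pieces between consecutive points are its \emph{legs}. The \emph{OPT path} of $\beta$ is the concatenation of the routes of the $i$-windows in $[t_1,t_N]$. Let $v(\beta)\ge0$ and $o(\beta)\ge0$ be the \emph{excesses} of these paths, that is, the length minus the distance between the endpoints.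

\begin{lemma}\label{lem:block}
Every block satisfies $v(\beta)+o(\beta)\ge Q2^i$.
\end{lemma}

\begin{proof}
Suppose $v(\beta)<Q2^i$; we show $o(\beta)\ge Q2^i$. Write $P_k=p_{t_k}$ and assume $P_N\ge P_1$, the other case being the mirror image. For $k\ge2$ let leg $k$ be the leg that ends at time $t_k$.

\emph{Most legs break new ground.} Every leg is longer than $2^i$. Let $\lambda$ be the total length of the leftward legs. The rightward legs have total length $P_N-P_1+\lambda$, so $v(\beta)=2\lambda$ and $\lambda<Q2^i/2$. Hence fewer than $Q/2$ legs go left. The \emph{extension} of a rightward leg is the amount by which its endpoint exceeds the maximum of all earlier points of the home path, or $0$ if it does not. It is at most the length of the leg, and the extensions add up to the overall maximum minus $P_1$, which is at least $P_N-P_1$. So the nonnegative differences, length minus extension, add up to at most $\lambda<Q2^i/2$, and fewer than $Q$ of them exceed $2^i/2$. All other rightward legs have extension at least $2^i/2$.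

\emph{Most groups are fetched.} Let $X_k$ be the set of fresh items of the trail at the held sweep of step $t_k$. By Lemma~\ref{lem:fresh} $|X_k|\ge z_i/2$, and $X_k\subseteq B^*$ at that moment. The sets $X_k$ are disjoint, because ALG processes $X_k$ in that sweep. As $|B^*|\le b$, at most $2b/z_i\le Q$ of them are contained in $B^*$ when ALG acts in step $t_N$. For every other $k<N$, OPT processes some item $y_k\in X_k$ between the actions of ALG in steps $t_k$ and $t_N$.

\emph{The detours are disjoint.} Let $\mathcal K$ be the set of $k\in\{2,\dots,N-1\}$ such that leg $k$ goes right with extension at least $2^i/2$ and $y_k$ exists. Then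
\[
|\mathcal K|\ge N-2-\tfrac12Q-Q-Q=\tfrac{11}2Q-2\ge\tfrac72Q .
\]
Let $k\in\mathcal K$. Leg $k$ starts at the value of $a_i$ at the check in step $t_k$, so the trail lies to the left and $y_k\le P_k-2^{i+1}$, while $q_{t_k}\ge P_k-2^{i-3}$. The OPT path is at $q_{t_k}$ at the end of the window ending at $t_k$. It visits $y_k$ later, since OPT is at $y_k$ during some $i$-window in $[t_k,t_N]$, and the route of that window visits all points of the walk of OPT. So the OPT path crosses $[P_k-2^{i+1},P_k-2^{i-3}]$ from right to left, and in particular the interval
\[
J_k=[P_k-2^{i-3}-2^{i-1},\,P_k-2^{i-3}] .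
\]
Each $P_k$, $k\in\mathcal K$, exceeds all earlier points of the home path by at least $2^{i-1}$, so the intervals $J_k$ have disjoint interiors. The total leftward length $\Lambda$ of the OPT path is therefore at least $|\mathcal K|2^{i-1}\ge\frac74Q2^i$.

\emph{The detours are excess.} The net displacement of the OPT path is
\[
\nu=q_{t_N}-q_{t_1}\ge(P_N-2^{i-3})-(P_1+2^{i-3})\ge-2^{i-2},
\]
and its length is $2\Lambda+\nu$. So $o(\beta)=2\Lambda+\nu-|\nu|\ge2\Lambda-2^{i-1}\ge\frac72Q2^i-\frac122^i\ge Q2^i$.
\end{proof}

\begin{lemma}\label{lem:held}
Let $M=\lceil\log(L\bar Q)\rceil$, and let $E_i$ be the number of held $i$-sweeps, with $E_i=0$ for full $i$. For every outcome of the coins,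
\[
\sum_{i<L}2^iE_i\le8M(V+\mathrm{OPT})+24V+24\bar Q2^L .
\]
\end{lemma}

\begin{proof}
Put $\Delta_i=W_i-W_{i+M}\ge0$ for $0\le i<L$. Fix a normal scale $i$, let $j=i+M$, and let $r^*=\max R_j$. The steps $1,\dots,T$ are divided into $|R_j|$ \emph{periods}: the sets $(r,r']$ for the $j$-windows $[r,r']$, and the \emph{tail} $(r^*,T]$. In each period $\omega$ group the held $i$-sweeps, in time order, into $n_\omega$ blocks, leaving fewer than $N$ over. The intervals $[t_1,t_N]$ of different blocks are disjoint. We claim
\begin{equation}\label{eq:delta}
\sum_\omega Q2^i\max(n_\omega-2,0)\le\Delta_i .
\end{equation}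
Each $i$-window lies in a $j$-window or in $[r^*,T]$, so $\Delta_i$ splits into contributions $\Delta_i(\omega)\geq0$ of the periods.

For the tail, $\Delta_i(\omega)$ is the sum of $|p_{r'}-p_r|+\ell(r,r')$ over the $i$-windows in $[r^*,T]$. It is at least the total length of the home paths and OPT paths of the blocks, hence at least $n_\omega Q2^i$ by Lemma~\ref{lem:block}.

Now let $\omega$ belong to the $j$-window $[r,r']$. Take the path through the points $p_t$, $t\in R_i\cap[r,r']$, and replace the home path of each block by the direct move between its endpoints. The new path is shorter by $\sum_\beta v(\beta)$ and still has length at least $|p_{r'}-p_r|$. For OPT, choose an $i$-window in $[r,r']$ in which OPT reaches its leftmost point of $[r,r']$, and one in which it reaches its rightmost point. Each of the two lies in the interval of at most one block; call these at most two blocks \emph{exceptional}. Take the concatenation of the routes of all $i$-windows in $[r,r']$, and replace the OPT path of each non-exceptional block by the direct move. The new walk is shorter by the sum of $o(\beta)$ over these blocks. It leads from $q_r$ to $q_{r'}$ and visits both extreme points, so its length is at least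 $\ell(r,r')$. Thus $\Delta_i(\omega)$ is at least the sum of $v(\beta)+o(\beta)$ over the non-exceptional blocks, and Lemma~\ref{lem:block} proves \eqref{eq:delta}.

A period contains at most $8Q(n_\omega+1)\le8Q\max(n_\omega-2,0)+24Q$ held $i$-sweeps, and there are $|R_j|\le V/2^j+1$ periods by \eqref{eq:resets}. The choice of $M$ makes the periods long enough to absorb the remainders: since $2^M\ge LQ$,
\[
2^iE_i\le8\Delta_i+24Q2^i\Big(\frac V{2^{i+M}}+1\Big)\le8\Delta_i+\frac{24V}L+24\bar Q2^i .
\]
This also holds for full $i$. Sum over $i<L$. In each residue class $c$ modulo $M$ the numbers $\Delta_i$ telescope to at most $W_c\le V+\mathrm{OPT}$, so $\sum_{i<L}\Delta_i\le M(V+\mathrm{OPT})$.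
\end{proof}

The last term comes from the one period per scale that need not be paid for by any movement of the home; it is the source of the additive constant $\alpha_n$.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Let $b\ge1/\varepsilon=\sqrt L$. A held $i$-sweep costs at most $256\cdot2^i$. Collecting the easy sweeps, Lemmas \ref{lem:farserved} and~\ref{lem:held}, and $\mathbb E[V]\le3\,\mathrm{OPT}$, the expected cost of the cleanups is at most
\[
\big(192+2304\lceil L/g\rceil+4096+2^{15}+8192M+18432\big)\mathrm{OPT}+6144\,\bar Q2^L .
\]
Here $\lceil L/g\rceil\le\sqrt L+1$, and $L\bar Q=L^{5/2}8^g$ gives $M\le\frac52\log L+3g+1=O(\sqrt L)$. By Lemma~\ref{lem:RCtwo}, Proposition~\ref{prop:scheme} applies with $G=8$, and the remaining cost is at most $(3+6144\sqrt L+4608\sqrt L)\,\mathrm{OPT}$ in expectation. For $b<\sqrt L$, Corollary~\ref{cor:small} gives the ratio $2\sqrt L+1$. By Lemma~\ref{lem:virtual} the expected real cost is at most $O(\sqrt L)\,\mathrm{OPT}+\alpha_n$ in both cases, where $\alpha_n=6144\,\bar Q2^L+2n$ depends only on $n$, because $L$, $\varepsilon$, $g$ and $\bar Q$ do. Finally $L\le4\log n$ for $n\ge2$.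
\end{proof}

\begin{thebibliography}{1}
\bibitem{thesis}
\emph{Scheduling Algorithms For Parallel Processing And Buffering Problems},
\texttt{http://mediatum.ub.tum.de/doc/1538397/document.pdf}.
\end{thebibliography}
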